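# Left regular bands dominate arbitrary semigroups: the identity $ax=axa$

## 1. Three theorems on the identity $ax=axa$

**Theorem A.** Call a semigroup a *left regular band* (LRB) if it satisfies $x^2=x$ and $xyx=xy$. Let $S_0$ be any semigroup, and let $U_0$ be a subsemigroup of $S_0$ that is an LRB, or $U_0=\emptyset$. Then there are a semigroup $S\supseteq S_0$ with $|S|\le\max(|S_0|,\aleph_0)$ and a subsemigroup $U$ of $S$ such that $U$ is an LRB, $U\cap S_0=U_0$ and $\mathrm{Dom}(U,S)=S$. Consequently the variety $\mathcal V=[ax=axa]$ of all semigroups satisfying $ax=axa$ is neither epimorphically closed nor saturated.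

By left-right duality, the variety $[xa=axa]$ is also neither epimorphically closed nor saturated.

For the other two theorems let $L=\{1,p,q\}$, where $1$ is an identity element and $pq=p=p^2$, $qp=q=q^2$.

**Theorem B.** If a variety $\mathcal W$ of semigroups contains $L$ (or its dual) and $\mathcal W$ is not the variety of all semigroups, then $\mathcal W$ is neither epimorphically closed nor saturated.

**Theorem C.** For a subvariety $\mathcal W$ of $\mathcal V=[ax=axa]$ the following are equivalent:

1. (i) $\mathcal W$ is saturated;
2. (ii) $\mathcal W$ is epimorphically closed;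
3. (iii) $L\notin\mathcal W$;
4. (iv) $\mathcal W$ satisfies $ztxy=ztyx$.

These theorems answer a question of Higgins, taken here from the article with doi:10.1007/s00233-020-10111-8: is the variety defined by $ax=axa$ saturated, or even epimorphically closed? The answer to both halves is no. Theorem A says more: every semigroup whatsoever, for instance every group, sits inside some $S$ that is "controlled" by a left regular band. The next two sections make the words in these statements precise.

Maps are written on the left of their arguments, so $fg$ means "first $g$, then $f$". For a semigroup $S$, the symbol $S^1=S\cup\{1\}$ always means $S$ with a *new* identity adjoined, even if $S$ already has one.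

## 2. Dominions, epimorphisms, saturation

**Definition (dominion).** Let $U$ be a subsemigroup of a semigroup $S$. The dominion $\mathrm{Dom}(U,S)$ is the set of all $d\in S$ such that, for every semigroup $T$ and all homomorphisms $\alpha,\beta:S\to T$ that agree on $U$, we have $\alpha(d)=\beta(d)$.

So $\mathrm{Dom}(U,S)$ consists of the elements at which the value of a homomorphism is forced by its values on $U$. Clearly $U\subseteq\mathrm{Dom}(U,S)$.

**Example.** Let $U=\mathbb N=\{0,1,2,\dots\}$ and $S=\mathbb Z$ under addition, and let $\alpha,\beta:\mathbb Z\to T$ agree on $\mathbb N$. Writing $T$ multiplicatively, we have for $n\ge1$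
$$\alpha(-n)=\alpha(-n)\alpha(0)=\alpha(-n)\beta(0)=\alpha(-n)\beta(n)\beta(-n)=\alpha(-n)\alpha(n)\beta(-n)=\alpha(0)\beta(-n)=\beta(0)\beta(-n)=\beta(-n).$$
Hence $\mathrm{Dom}(\mathbb N,\mathbb Z)=\mathbb Z$. The trick is to pass elements of $U$ from the $\alpha$-side to the $\beta$-side. It will come back in every argument below.

**Definition (saturated, epimorphically closed).** A semigroup $U$ is *saturated* if $\mathrm{Dom}(U,S)\ne S$ for every semigroup $S$ that contains $U$ as a proper subsemigroup. A variety is saturated if all its members are. A variety $\mathcal V$ is *epimorphically closed* if, whenever $S\in\mathcal V$ and $\alpha:S\to T$ is an epimorphism in the category of all semigroups, then $T\in\mathcal V$.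

The example shows that $\mathbb N$ is not saturated, so the variety of commutative semigroups is not saturated either.

We use epimorphic closure in the following form: *$\mathcal V$ is epimorphically closed if and only if, whenever $U\in\mathcal V$ is a subsemigroup of $S$ with $\mathrm{Dom}(U,S)=S$, then $S\in\mathcal V$.* To see this, note that two homomorphisms $\gamma,\delta:T\to R$ satisfy $\gamma\alpha=\delta\alpha$ exactly when they agree on the image $\alpha(S)$. So $\alpha:S\to T$ is an epimorphism exactly when $\mathrm{Dom}(\alpha(S),T)=T$. If $S\in\mathcal V$, then $\alpha(S)\in\mathcal V$, because varieties are closed under homomorphic images. This gives one direction. For the other, apply the definition to the inclusion $U\to S$.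

*Saturated varieties are epimorphically closed.* If $\mathcal V$ is saturated, $U\in\mathcal V$ and $\mathrm{Dom}(U,S)=S$, then $U$ cannot be a proper subsemigroup of $S$. So $S=U\in\mathcal V$.

*Duality.* A homomorphism $S\to T$ is, as a map, also a homomorphism $S^{\mathrm{op}}\to T^{\mathrm{op}}$ of opposite semigroups. Hence $\mathrm{Dom}(U^{\mathrm{op}},S^{\mathrm{op}})=\mathrm{Dom}(U,S)$, and a variety is saturated (epimorphically closed) if and only if its dual is. The dual of $[ax=axa]$ is $[xa=axa]$.

## 3. Words in left regular bands and in $[ax=axa]$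

Every LRB satisfies $ax=axa$, so it lies in $\mathcal V$. Semilattices are LRBs, and so are left zero bands (those with $xy=x$). The monoid $L$ is an LRB: $\{p,q\}$ is a left zero band, and an identity has been added. Not every member of $\mathcal V$ is a band. In a null semigroup, where all products equal $0$, both sides of $ax=axa$ are $0$. The group $\{1,g\}$ of order $2$ is not in $\mathcal V$: putting $x=a$ in $ax=axa$ gives $a^2=a^3$, while $g^2=1\neq g=g^3$.

For a word $w$, let $\mathrm{ini}(w)$ be the sequence of its distinct letters in order of first occurrence. For example, $\mathrm{ini}(yxyzx)=yxz$.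

**Lemma 1.** In an LRB every word $w$ equals $\mathrm{ini}(w)$. An identity $u\approx v$ holds in $L$ if and only if $\mathrm{ini}(u)=\mathrm{ini}(v)$, and then it holds in every LRB.

*Proof.* A repeated occurrence of a letter $x$ can be deleted. If it is adjacent to the previous occurrence of $x$, use $xx=x$. If it is separated from it by a nonempty word $q$, use $xqx=xq$. What remains in the end is $\mathrm{ini}(w)$. So if $\mathrm{ini}(u)=\mathrm{ini}(v)$, then $u\approx v$ holds in every LRB, in particular in $L$.

Conversely, let $u\approx v$ hold in $L$. If some letter occurs in only one of $u,v$, send it to $p$ and all other letters to $1$. The two sides become $p$ and $1$, a contradiction. So $u$ and $v$ have the same letters. If two letters $s,t$ first occur in opposite orders in $u$ and $v$, send $s\mapsto p$, $t\mapsto q$ and all others to $1$. A product of $p$'s and $q$'s equals its first factor, so the two sides become $p$ and $q$ in some order, a contradiction. Hence $\mathrm{ini}(u)=\mathrm{ini}(v)$. $\blacksquare$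

In $\mathcal V$ the same reduction works from the third position on.

**Lemma 2.** The identity $axx=ax$ holds in $\mathcal V$. For distinct letters $z,t$ and any word $w$, the word $ztw$ equals in $\mathcal V$ the word $zt$ followed by $\mathrm{ini}(w)$ with $z,t$ removed.

*Proof.* Using $ax=axa$, then $xax=xa$ (the same identity with the letters exchanged), then $axa=ax$, we get
$$axx=(axa)x=a(xax)=a(xa)=ax.$$
Now take a repeated occurrence of a letter $x$ in a word, in position at least $3$. If the previous occurrence of $x$ is separated from it by a nonempty word $q$, delete it by $xqx=xq$. If the previous occurrence is adjacent, then it stands in position at least $2$ and has some letter $c$ before it. Delete the repetition by $cxx=cx$. In $ztw$ with $z\ne t$, every repetition is in position at least $3$. So all repetitions can be deleted, and the stated word remains. $\blacksquare$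

The identity $ztxy=ztyx$ of Theorem C says that factors commute from the third place on. Semilattices satisfy it, and so do left zero bands, where both sides equal $z$. The monoid $L$ does not: $z=t=1$, $x=p$, $y=q$ gives $pq=p\ne q=qp$.

## 4. Zigzags, and the first cases by hand

The standard tool for dominions is the following theorem (J. R. Isbell, *Epimorphisms and dominions*, 1966; see also J. M. Howie, *An Introduction to Semigroup Theory*, Ch. VII).

**Isbell's Zigzag Theorem.** If $d\in\mathrm{Dom}(U,S)\setminus U$, then there are $m\ge1$, elements $a_0,\dots,a_{2m}\in U$ and $x_i,y_i\in S$ $(1\le i\le m)$ with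
$$\begin{aligned} &d=a_0y_1,\qquad a_0=x_1a_1,\\ &a_{2i-1}y_i=a_{2i}y_{i+1},\qquad x_ia_{2i}=x_{i+1}a_{2i+1}\qquad(1\le i<m),\\ &a_{2m-1}y_m=a_{2m},\qquad x_ma_{2m}=d.\end{aligned}\tag{1}$$

Such a system is a *zigzag of length $m$* for $d$ over $U$. Reading (1) from the top gives
$$d=x_ia_{2i-1}y_i\ (1\le i\le m),\qquad d=x_ia_{2i}y_{i+1}\ (1\le i<m).\tag{2}$$

The converse is elementary, and we prove it because the construction in Section 6 uses it. Let $\alpha,\beta:S\to T$ agree on $U$, and write $\langle r,v\rangle=\beta(r)\alpha(v)$ for $r,v\in S$. Since $\beta(a)=\alpha(a)$ for $a\in U$,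
$$\langle ra,v\rangle=\langle r,av\rangle\qquad(a\in U).\tag{3}$$
So an element of $U$ may be moved across the comma. Given a zigzag (1), we have $\alpha(d)=\alpha(a_0)\alpha(y_1)=\langle a_0,y_1\rangle$, and then
$$\langle a_0,y_1\rangle=\langle x_1a_1,y_1\rangle=\langle x_1,a_1y_1\rangle=\langle x_1,a_2y_2\rangle=\langle x_1a_2,y_2\rangle=\langle x_2a_3,y_2\rangle=\cdots=\langle x_m,a_{2m-1}y_m\rangle=\langle x_m,a_{2m}\rangle,$$
which is $\beta(x_m)\beta(a_{2m})=\beta(d)$. Hence $d\in\mathrm{Dom}(U,S)$.

**Example.** For $\mathbb N\subset\mathbb Z$ and $d=-1$ there is a zigzag of length one: $a_0=0$, $a_1=1$, $a_2=0$, $x_1=y_1=-1$. Written additively, (1) says $-1=0+(-1)$, $0=-1+1$, $1+(-1)=0$, $-1+0=-1$.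

To prove that a variety is saturated, a sensible person takes a zigzag over $U$ and tries to show $d\in U$. We try this for an LRB $U$.

*One element.* If $U=\{0\}$, all $a_i$ are $0$. The relations say $0y_1=0y_2=\dots=0y_m=0$, so $d=a_0y_1=0\in U$. The one-element semigroup is saturated.

*Length one.* Here $a_0a_1=x_1a_1a_1=x_1a_1=a_0$, because $a_1$ is idempotent. So
$$d=a_0y_1=a_0a_1y_1=a_0a_2\in U.$$
A zigzag of length one over a band never leaves the band.

*Length two.* As before, $d=a_0a_1y_1=a_0a_2y_2$. To continue with $a_3y_2=a_4$ we must insert $a_3$ before $y_2$, so we want $a_0a_2a_3=a_0a_2$. Let $g$ be $a_3$ or be absent. If we may exchange $a_1$ and $a_2$ after $x_1$, then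
$$a_0a_2g=x_1a_1a_2g=x_1a_2a_1g=x_2a_3a_1g .\tag{4}$$
For $g=a_3$ the right side is $x_2a_3a_1a_3$, which equals $x_2a_3a_1$ by the LRB law $xyx=xy$. This is the value for absent $g$. So $a_0a_2a_3=a_0a_2$, and $d=a_0a_2a_3y_2=a_0a_2a_4\in U$.

Over a semilattice (4) is fine. Over a general LRB exactly one step is unjustified, the exchange $x_1a_1a_2=x_1a_2a_1$. We need $a_2$ next to $x_1$ in order to use $x_1a_2=x_2a_3$, but $a_1$ stands in between, and an LRB remembers the order of first occurrences. In $L$ the two orders already give $pq\ne qp$.

Two things follow. If factors commute far enough to the right, the attempt should succeed; this is Section 5. If $L$ is available, we should look for a longer zigzag in which the failed exchange is the central feature; this is Section 6.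

## 5. Saturation from $ztxy=ztyx$

**Proposition 3.** If $\mathcal W\subseteq\mathcal V=[ax=axa]$ is a variety satisfying $ztxy=ztyx$, then $\mathcal W$ is saturated.

*Proof.* Suppose $U\in\mathcal W$ is a proper subsemigroup of $S$ and $\mathrm{Dom}(U,S)=S$. We look for a contradiction.

**Step 1: in a shortest zigzag, no $x_i$ lies in $U$.** This lets us treat the $x_i$ as elements outside $U$ later. Let $d\in S\setminus U$, and take a zigzag (1) for $d$ with $m$ minimal. If $x_m\in U$, then $d=x_ma_{2m}\in U$, a contradiction. Suppose $x_k\in U$ with $k<m$. Put $a'=x_ka_{2k}=x_{k+1}a_{2k+1}\in U$. By (2), $d=x_ka_{2k}y_{k+1}=a'y_{k+1}$. So the relations of (1) from index $k+1$ on, with $a'$ in the role of $a_0$, form a zigzag for $d$ of length $m-k<m$. This contradicts minimality.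

**Step 2: make room on the right of an outside element.** We want outside elements to end in factors from $U$, so that the two spare letters $z,t$ of the identity are available. By Step 1, every $x\in S\setminus U$ can be written $x=x'c$ with $x'\in S\setminus U$ and $c\in U$; this is the last relation in (1). Doing the same with $x'$, we get $x=x''c_1c_2$ with $c_1,c_2\in U$. Consequently, for $x\in S\setminus U$ and $p,p_1,\dots,p_k\in U$:

- (P) the product $xp_1\cdots p_k$ is unchanged under permuting the $p_j$. To exchange $p_j$ and $p_{j+1}$, apply $ztxy=ztyx$ in $U$ with $z=c_1$ and $t=c_2p_1\cdots p_{j-1}$.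
- (Q) $xpp=xp$, because $c_2pp=c_2p$ in $U\in\mathcal V$ by Lemma 2.

**Step 3: absorb the odd-numbered elements.** This is the length-two computation in general form. Fix $d\in S\setminus U$ with a zigzag of minimal length $m$. We claim
$$d=a_0a_2\cdots a_{2i-2}\,a_{2i-1}y_i\qquad(1\le i\le m).\tag{5}$$

For $i=1$: by (Q), $a_0a_1=x_1a_1a_1=x_1a_1=a_0$, so $d=a_0y_1=a_0a_1y_1$.

Assume (5) for some $i<m$. Since $a_{2i-1}y_i=a_{2i}y_{i+1}$, we have $d=a_0a_2\cdots a_{2i-2}a_{2i}y_{i+1}$. So (5) for $i+1$ follows once we know
$$a_0a_2\cdots a_{2i}\,a_{2i+1}=a_0a_2\cdots a_{2i}.\tag{6}$$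
Let $g\in U\cup\{1\}$, where $1$ stands for an absent factor. We start from $a_0=x_1a_1$. Then we alternate between two moves: use (P) to bring $a_{2j}$ next to $x_j$, and replace $x_ja_{2j}$ by $x_{j+1}a_{2j+1}$. This gives
$$\begin{aligned} a_0a_2a_4\cdots a_{2i}\,g&=x_1a_1a_2a_4\cdots a_{2i}\,g\\ &=x_1a_2(a_1a_4\cdots a_{2i}\,g)=x_2a_3(a_1a_4\cdots a_{2i}\,g)\\ &=x_2a_4(a_3a_1a_6\cdots a_{2i}\,g)=x_3a_5(a_3a_1a_6\cdots a_{2i}\,g)\\ &=\cdots\\ &=x_ia_{2i}(a_{2i-1}\cdots a_3a_1\,g)=x_{i+1}a_{2i+1}(a_{2i-1}\cdots a_3a_1\,g). \end{aligned}$$
The last relation $x_ia_{2i}=x_{i+1}a_{2i+1}$ is available because $i<m$. All of $x_1,\dots,x_{i+1}$ lie outside $U$ by Step 1, so (P) and (Q) apply after each of them. Take $g=a_{2i+1}$. By (P) it can be moved next to the other $a_{2i+1}$, and by (Q) it can be deleted. The result is $x_{i+1}a_{2i+1}a_{2i-1}\cdots a_3a_1$, the value for absent $g$. This proves (6), and with it (5).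

**Step 4: close the zigzag.** For $i=m$, (5) and $a_{2m-1}y_m=a_{2m}$ give $d=a_0a_2\cdots a_{2m-2}a_{2m}\in U$. This contradicts $d\notin U$. $\blacksquare$

## 6. Tagged triples: dominating one given semigroup

We now exploit the failed exchange. Suppose $b_-,b_+\in U$ form a left zero pair: $b_-b_+=b_-$ and $b_+b_-=b_+$. Let an element $w$ outside $U$ act as a reader that obeys orders: $wb_-$ is one operation and $wb_+$ is another. If an element $v$ satisfies $b_-v=v=b_+v$, then (3) gives
$$\langle wb_-,v\rangle=\langle w,b_-v\rangle=\langle w,v\rangle=\langle w,b_+v\rangle=\langle wb_+,v\rangle .\tag{7}$$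
Thus, in front of $v$, one operation is exchanged for the other. For this to be consistent in the semigroup itself, we need $wb_-v=wv=wb_+v$: the two operations must have the same effect on the outputs of $v$, although they differ elsewhere.

We realize this by maps on triples $(c,m,a)$. Here $m$ is a memory cell, $a$ is a second cell, and $c$ is a tag. A tag $t\in S_0^1$ is a *certificate* that $a=tm$. The map $b_{t,\pm}$ leaves the tag $t$ alone and overwrites any other tag by $\pm$. The reader $w_t$ outputs $tm$ when it sees the tag $-$, and outputs $a$ otherwise. On a triple certified by $t$ the two outputs coincide, so the reader can do no harm there.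

To reach $\hat x$, the operation "multiply the memory by $x$", we use two certified outputs: $z_x$ produces $(1,xm,xm)$ and $y_x$ produces $(x,m,xm)$. They carry the same second cell $xm$. We go from "read $m$ in $z$" to "read $a$ in $z$", then to "read $a$ in $y$", then to "$x$ times the memory in $y$". The first and third moves are (7) with tags $1$ and $x$. The middle one forgets tag and memory by a map $n$.

**Lemma 4 (one step).** Let $S_0,U_0$ be as in Theorem A. There are a semigroup $S_1$ with $|S_1|\le\max(|S_0|,\aleph_0)$, a subsemigroup $U_1$ of $S_1$ that is an LRB, and an injective homomorphism $S_0\to S_1$, $s\mapsto\hat s$, such that $\hat u\in U_1$ for $u\in U_0$, $\hat s\notin U_1$ for $s\in S_0\setminus U_0$, and $\hat s\in\mathrm{Dom}(U_1,S_1)$ for all $s\in S_0$.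

*Proof.*

**Step 1: the states and the maps.** This step sets up the objects. Let $X=S_0^1\cup\{*\}$ with $*$ a new symbol. Let $S_0^1$ act on $X$ by left multiplication on $S_0^1$ and by $t*=*$. Let $C=S_0^1\cup\{+,-\}$ (disjoint union), and put
$$\Omega=\{(c,m,a)\in C\times X\times X:\ \text{if } c\in S_0^1\text{ then } a=cm\}.$$
For $t\in S_0^1$, $\varepsilon\in\{+,-\}$ and $x\in S_0$ define maps $\Omega\to\Omega$:

- $\hat t(c,m,a)=(+,tm,*)$, and $e=\hat 1$, so $e(c,m,a)=(+,m,*)$;
- $n(c,m,a)=(+,*,a)$ and $h(c,m,a)=(+,a,*)$;
- $b_{t,\varepsilon}(c,m,a)=(c,m,a)$ if $c=t$, and $=(\varepsilon,m,a)$ if $c\neq t$;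
- $w_t(c,m,a)=(+,tm,*)$ if $c=-$, and $=(+,a,*)$ if $c\ne-$;
- $y_x(c,m,a)=(x,m,xm)$ and $z_x(c,m,a)=(1,xm,xm)$.

All values lie in $\Omega$. If the output tag is $+$ or $-$, nothing has to be checked. If $b_{t,\varepsilon}$ fixes a triple of $\Omega$, it stays in $\Omega$. For $y_x$ and $z_x$ the conditions are $xm=x\cdot m$ and $xm=1\cdot xm$.

Let $S_1$ be the semigroup of maps $\Omega\to\Omega$ generated by all these maps. Let $U_1$ be the subsemigroup generated by all $\hat u$ $(u\in U_0)$, $e$, $n$ and all $b_{t,\varepsilon}$. The number of generators of $S_1$ is at most $\max(|S_0|,\aleph_0)$, and every element is a finite product of generators, so $|S_1|\le\max(|S_0|,\aleph_0)$.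

For orientation: if $S_0$ is the group of order $2$ and $U_0=\emptyset$, then $|X|=4$ and $|C|=5$. There are $3\cdot4$ triples with tag in $S_0^1$ and $2\cdot 16$ with tag $\pm$, so $|\Omega|=44$ and $S_1$ is finite.

**Step 2: $S_0$ embeds.** We have $\hat s\hat t(c,m,a)=\hat s(+,tm,*)=(+,stm,*)=\widehat{st}(c,m,a)$, and $\hat s(+,1,*)=(+,s,*)$ recovers $s$. So $s\mapsto\hat s$ is an injective homomorphism on $S_0$. By definition $\hat u\in U_1$ for $u\in U_0$.

**Step 3: $U_1$ is an LRB.** The generators of $U_1$, unlike $h,w_t,y_x,z_x$, never mix coordinates: each is the restriction to $\Omega$ of a map of $C\times X\times X$ that acts separately on each coordinate. A product of LRBs is an LRB, subsemigroups and homomorphic images of LRBs are LRBs, and restriction to the invariant set $\Omega$ is a homomorphism. So it is enough to find, for each coordinate, an LRB of maps that contains the maps induced by the generators.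

*First coordinate.* For $D\subseteq S_0^1$ and $\varepsilon\in\{+,-\}$ let $\beta_{D,\varepsilon}:C\to C$ be the identity on $D$ and constant $\varepsilon$ off $D$. Then
$$\beta_{D,\varepsilon}\beta_{D',\varepsilon'}=\beta_{D\cap D',\varepsilon}.\tag{8}$$
Indeed, a tag in $D\cap D'$ is kept by both maps. A tag in $D'\setminus D$ is kept first and then sent to $\varepsilon$. A tag outside $D'$ becomes $\varepsilon'$, which is not in $D$, and so is sent to $\varepsilon$. By (8), $\beta_{D,\varepsilon}^2=\beta_{D,\varepsilon}$ and $\beta_{D,\varepsilon}\beta_{D',\varepsilon'}\beta_{D,\varepsilon}=\beta_{D\cap D',\varepsilon}=\beta_{D,\varepsilon}\beta_{D',\varepsilon'}$. So these maps form an LRB. The generators $\hat u,e,n$ induce $\beta_{\emptyset,+}$, and $b_{t,\varepsilon}$ induces $\beta_{\{t\},\varepsilon}$.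

*Second coordinate.* Here $\hat u$ induces $\lambda_u:m\mapsto um$; $e$ and $b_{t,\varepsilon}$ induce the identity; $n$ induces the constant map $\zeta$ with value $*$. We have $\lambda_u\lambda_v=\lambda_{uv}$ and $\lambda_u\zeta=\zeta=\zeta\lambda_u$, since $u*=*$. So $\{\lambda_u:u\in U_0\}\cup\{\mathrm{id},\zeta\}$ is a homomorphic image of the LRB $U_0$ (or empty), together with an identity and a zero. The laws $x^2=x$ and $xyx=xy$ clearly still hold when $x$ or $y$ is the identity or the zero. Hence this is an LRB.

*Third coordinate.* Here $\hat u$ and $e$ induce the constant map with value $*$, and $n$ and $b_{t,\varepsilon}$ induce the identity. These two maps form a semilattice.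

By (8), $b_{t,-}b_{t,+}=b_{t,-}$ and $b_{t,+}b_{t,-}=b_{t,+}$. Together with the identity map of $\Omega$, the maps $b_{t,\pm}$ form a copy of $L$.

**Step 4: nothing new from $S_0$ falls into $U_1$.** By Step 3, every element of $U_1$ acts on the second coordinate as some $\lambda_u$ $(u\in U_0)$, as $\mathrm{id}$, or as $\zeta$. Let $s\in S_0$ with $\hat s\in U_1$, and apply $\hat s$ to $(+,1,*)\in\Omega$. The second coordinate becomes $s$, and it must be $u$ for some $u\in U_0$, or $1$, or $*$. As $1$ is a *new* identity, $s\notin\{1,*\}$. So $s=u\in U_0$.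

**Step 5: the relations.** These are the links of the zigzag. Let $x\in S_0$, $y=y_x$, $z=z_x$, and let $t\in S_0^1$. Then
$$w_tb_{t,+}=h,\qquad w_tb_{t,-}=\hat t,\qquad\text{in particular } w_1b_{1,-}=e;\tag{9}$$
$$hn=h,\qquad \hat xe=\hat x;\tag{10}$$
$$ez=\hat x,\qquad ey=e;\tag{11}$$
$$b_{1,-}z=z=b_{1,+}z,\qquad b_{x,+}y=y=b_{x,-}y;\tag{12}$$
$$nz=ny.\tag{13}$$

*Proof of (9).* After $b_{t,+}$ the tag is $t$ or $+$, never $-$, so $w_t$ returns $(+,a,*)$, which is $h(c,m,a)$. For $w_tb_{t,-}$: if $c\neq t$, the tag becomes $-$ and $w_t$ returns $(+,tm,*)$. If $c=t$, the triple is unchanged and $w_t$ returns $(+,a,*)$; but then $a=tm$ because the triple lies in $\Omega$. In both cases the result is $\hat t(c,m,a)$. This is the only place where the defining condition of $\Omega$ is used in a computation.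

*Proof of (10).* $hn(c,m,a)=h(+,*,a)=(+,a,*)$ and $\hat xe(c,m,a)=\hat x(+,m,*)=(+,xm,*)$.

*Proof of (11).* $ez(c,m,a)=e(1,xm,xm)=(+,xm,*)$ and $ey(c,m,a)=e(x,m,xm)=(+,m,*)$.

*Proof of (12).* Outputs of $z$ have tag $1$, and outputs of $y$ have tag $x$. These tags are left alone by $b_{1,\pm}$ and $b_{x,\pm}$ respectively.

*Proof of (13).* Both $n(1,xm,xm)$ and $n(x,m,xm)$ equal $(+,*,xm)$.

**Step 6: $\hat x$ is dominated by $U_1$.** Let $\alpha,\beta:S_1\to T$ be homomorphisms that agree on $U_1$, and let $\langle r,v\rangle=\beta(r)\alpha(v)$. The elements $e,n,b_{t,\varepsilon}$ lie in $U_1$, so they may be moved across the comma by (3). Since $\hat x=ez$ and $\alpha(e)=\beta(e)$,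
$$\begin{aligned} \alpha(\hat x)&=\langle e,z\rangle=\langle w_1b_{1,-},z\rangle=\langle w_1,b_{1,-}z\rangle=\langle w_1,b_{1,+}z\rangle=\langle w_1b_{1,+},z\rangle=\langle h,z\rangle\\ &=\langle hn,z\rangle=\langle h,nz\rangle=\langle h,ny\rangle=\langle hn,y\rangle=\langle h,y\rangle\\ &=\langle w_xb_{x,+},y\rangle=\langle w_x,b_{x,+}y\rangle=\langle w_x,b_{x,-}y\rangle=\langle w_xb_{x,-},y\rangle=\langle\hat x,y\rangle\\ &=\langle\hat xe,y\rangle=\langle\hat x,ey\rangle=\langle\hat x,e\rangle=\beta(\hat x)\beta(e)=\beta(\hat xe)=\beta(\hat x). \end{aligned}$$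
The first line switches from reading $m$ to reading $a$ in $z$, by (9) and (12) with $t=1$. The second passes from $z$ to $y$, by (10) and (13). The third switches from reading $a$ to multiplying $m$ by $x$ in $y$, by (9) and (12) with $t=x$. The last removes $y$, by (10) and (11). So $\hat x\in\mathrm{Dom}(U_1,S_1)$. $\blacksquare$

In the language of (1), Step 6 is a zigzag of length $4$ for $d=\hat x$, with
$$(a_0,\dots,a_8)=(e,\,b_{1,-},\,b_{1,+},\,n,\,n,\,b_{x,+},\,b_{x,-},\,e,\,e),$$
$$(x_1,x_2,x_3,x_4)=(w_1,h,w_x,\hat x),\qquad (y_1,y_2,y_3,y_4)=(z,z,y,y).$$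
For instance, $x_1a_2=w_1b_{1,+}=h=hn=x_2a_3$. Here one sees the exchange of Section 4 fail: $x_1a_1a_2=w_1b_{1,-}b_{1,+}=w_1b_{1,-}=e$, whereas $x_1a_2a_1=w_1b_{1,+}b_{1,-}=w_1b_{1,+}=h$. The maps $e$ and $h$ differ, since $e(+,1,*)=(+,1,*)$ and $h(+,1,*)=(+,*,*)$.

## 7. Iterating to get $\mathrm{Dom}(U,S)=S$: proof of Theorem A

Lemma 4 places the given elements $\hat s$ in the dominion, but says nothing about the auxiliary maps $h,w_t,y_x,z_x$. The remedy is to apply the lemma again, with the new semigroup as the given one.

**Step 1: the chain.** Apply Lemma 4 to $(S_0,U_0)$, then to $(S_1,U_1)$, and so on, each time identifying $S_k$ with its image in $S_{k+1}$. We get chains $S_0\le S_1\le\cdots$ and $U_0\subseteq U_1\subseteq\cdots$ such that each $U_k$ $(k\ge1)$ is an LRB and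
$$U_{k+1}\cap S_k=U_k,\qquad S_k\subseteq\mathrm{Dom}(U_{k+1},S_{k+1}),\qquad |S_k|\le\max(|S_0|,\aleph_0).$$
Put $S=\bigcup_kS_k$ and $U=\bigcup_kU_k$.

**Step 2: $S$ and $U$ have the required properties.** The bound on $|S|$ holds because $S$ is a countable union of sets of size at most $\max(|S_0|,\aleph_0)$. Any two elements of $U$ lie in a common $U_k$ with $k\ge1$, so $U$ is a subsemigroup and an LRB. For $k\ge1$ we have $U_k\cap S_0=(U_k\cap S_{k-1})\cap S_0=U_{k-1}\cap S_0$. By induction this equals $U_0$, so $U\cap S_0=U_0$. Finally, let $\alpha,\beta:S\to T$ agree on $U$ and let $d\in S$, say $d\in S_k$. The restrictions of $\alpha,\beta$ to $S_{k+1}$ agree on $U_{k+1}$, and $d\in\mathrm{Dom}(U_{k+1},S_{k+1})$. So $\alpha(d)=\beta(d)$, and $\mathrm{Dom}(U,S)=S$.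

**Step 3: the variety $\mathcal V$.** Take $S_0$ to be the group of order $2$ and $U_0=\emptyset$. We saw in Section 3 that $S_0\notin\mathcal V$, so the larger semigroup $S$ is not in $\mathcal V$ either. But $U$ is an LRB, so $U\in\mathcal V$, and $\mathrm{Dom}(U,S)=S$. Hence $\mathcal V$ is not epimorphically closed. Since $U\in\mathcal V$ and $S\notin\mathcal V$, we have $U\ne S$. So $U$ is not a saturated semigroup, and $\mathcal V$ is not saturated. $\blacksquare$

By the duality in Section 2, $[xa=axa]$ is neither epimorphically closed nor saturated.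

## 8. Varieties that contain $L$: proof of Theorem B

**Step 1: $\mathcal W\ni L$ contains every LRB.** By Lemma 1, every identity that holds in $L$ holds in all LRBs. An identity of $\mathcal W$ holds in $L\in\mathcal W$, hence in every LRB. By Birkhoff's theorem, $\mathcal W$ consists of all semigroups that satisfy the identities of $\mathcal W$. So $\mathcal W$ contains all LRBs.

**Step 2: epimorphic closure would give everything.** Suppose $\mathcal W$ is epimorphically closed, and let $S_0$ be any semigroup. Take $S$ and $U$ from Theorem A with $U_0=\emptyset$. Then $U\in\mathcal W$ by Step 1 and $\mathrm{Dom}(U,S)=S$, so $S\in\mathcal W$. Hence its subsemigroup $S_0$ is in $\mathcal W$. So $\mathcal W$ is the variety of all semigroups. Therefore, if $\mathcal W\ni L$ is not the variety of all semigroups, it is not epimorphically closed. It is then not saturated, since saturated varieties are epimorphically closed.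

**Step 3: the dual case.** If $\mathcal W$ contains the dual of $L$ and is not the variety of all semigroups, then the dual variety contains $L$ and is not the variety of all semigroups. By Step 2 the dual variety is neither epimorphically closed nor saturated, and by duality neither is $\mathcal W$. $\blacksquare$

## 9. Subvarieties of $[ax=axa]$: proof of Theorem C

We go round the circle (i)⇒(ii)⇒(iii)⇒(iv)⇒(i). The first implication was shown in Section 2, and (iv)⇒(i) is Proposition 3.

**Step 1: (ii)⇒(iii).** The variety $\mathcal V$, and so $\mathcal W\subseteq\mathcal V$, is not the variety of all semigroups, since the group of order $2$ is missing. If $L\in\mathcal W$, then Theorem B says that $\mathcal W$ is not epimorphically closed. So (ii) implies $L\notin\mathcal W$.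

**Step 2: (iii)⇒(iv).** We turn the absence of $L$ into an identity. If $L\notin\mathcal W$, then some identity $u\approx v$ of $\mathcal W$ fails in $L$, by Birkhoff's theorem. By Lemma 1, $\mathrm{ini}(u)\ne\mathrm{ini}(v)$. There are two cases.

*Some letter occurs in exactly one of the two sides*, say in $u$. Send this letter to $x$ and all other letters to $t$, and multiply both sides on the left by $zt$. The left side becomes $zt$ followed by a word in $x,t$ that contains $x$. By Lemma 2 it equals $ztx$. The right side becomes $zt$ followed by a power of $t$, which equals $zt$. So $\mathcal W$ satisfies $ztx\approx zt$. Multiplying by $y$ on the right, and then renaming $x$ as $y$, gives $ztxy\approx zty\approx zt$. In the same way $ztyx\approx ztx\approx zt$. So $\mathcal W$ satisfies $ztxy\approx ztyx$.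

*Both sides have the same letters.* Then $\mathrm{ini}(u)$ and $\mathrm{ini}(v)$ are different orderings of the same set, so some two letters first occur in opposite orders in $u$ and $v$. Send these two letters to $x$ and $y$ and all others to $t$, and multiply on the left by $zt$. By Lemma 2 one side becomes $ztxy$ and the other $ztyx$. So $\mathcal W$ satisfies $ztxy\approx ztyx$.

This closes the circle and proves Theorem C. $\blacksquare$
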